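\title{Weak$^*$ approximately inner derivations and neo-unital bimodules}

\begin{abstract}
Let $\mathcal A$ be a Banach algebra with a bounded two-sided approximate identity. We show that if every continuous derivation from $\mathcal A$ into the dual of a right neo-unital Banach $\mathcal A$-bimodule is weak$^*$ approximately inner, then the same holds for the dual of every Banach $\mathcal A$-bimodule. It is even enough to test bimodules that are neo-unital on both sides, and the conclusion can be strengthened: every continuous derivation from $\mathcal A$ into any Banach bimodule is approximately inner in norm. The implementing nets are not bounded, so they cannot simply be cut down by an approximate identity. We factor the given elements of $\mathcal A$ through one element $z$ with $\sup_{t\ge0}\|(1+tz)^{-1}\|<\infty$ and replace the cutoff by an integral over the scales of $z$.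
\end{abstract}

\section{The question}\label{sec:question}

Throughout, $\mathcal A$ is a complex Banach algebra. A \emph{Banach $\mathcal A$-bimodule} is a Banach space $X$ that is an $\mathcal A$-bimodule with $\|a\cdot x\|,\|x\cdot a\|\le C_X\|a\|\,\|x\|$ for some constant $C_X$. Its dual $X^*$ is a Banach $\mathcal A$-bimodule under
\[
\langle x,a\cdot f\rangle=\langle x\cdot a,f\rangle,\qquad \langle x,f\cdot a\rangle=\langle a\cdot x,f\rangle\qquad(x\in X,\ f\in X^*,\ a\in\mathcal A).
\]
We usually omit the dots. A linear map $D:\mathcal A\to X$ is a \emph{derivation} if $D(ab)=aD(b)+D(a)b$ for all $a,b\in\mathcal A$. Each $\xi\in X$ gives the \emph{inner} derivation $\mathrm{ad}_\xi(a)=a\xi-\xi a$. A derivation $D:\mathcal A\to X$ is \emph{norm approximately inner} if there is a net $(\xi_\alpha)$ in $X$ with $\mathrm{ad}_{\xi_\alpha}(a)\to D(a)$ in norm for every $a\in\mathcal A$. A derivation $D:\mathcal A\to X^*$ is \emph{weak$^*$ approximately inner} if there is a net $(\xi_\alpha)$ in $X^*$ with $\mathrm{ad}_{\xi_\alpha}(a)\to D(a)$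 in the weak$^*$ topology for every $a\in\mathcal A$. In neither definition is the net required to be bounded.

A \emph{bounded approximate identity} (b.a.i.) is a bounded net $(e_\gamma)$ in $\mathcal A$ with $e_\gamma a\to a$ and $ae_\gamma\to a$ in norm for every $a\in\mathcal A$; it is always two-sided in this paper. Put $X\mathcal A=\{xa:x\in X,\ a\in\mathcal A\}$ and $\mathcal AX=\{ax:x\in X,\ a\in\mathcal A\}$. The bimodule $X$ is \emph{right neo-unital} if $X=X\mathcal A$ and \emph{left neo-unital} if $X=\mathcal AX$. The following question is posed in \cite{source}.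

\begin{quote}
\emph{Let $\mathcal A$ have a b.a.i. Suppose that every continuous derivation $\mathcal A\to X^*$ is weak$^*$ approximately inner whenever $X$ is right neo-unital. Is the same true for every Banach $\mathcal A$-bimodule $X$?}
\end{quote}

The answer is yes; this is the equivalence of (b) and (c) in Theorem~\ref{thm:main}. We shall use one named theorem.

\medskip\noindent
\textbf{Cohen's factorization theorem.} \emph{If $\mathcal A$ has a bounded left (right) approximate identity and $X$ is a left (right) Banach $\mathcal A$-module, then the set $\mathcal AX$ (respectively $X\mathcal A$) is a closed linear subspace of $X$.}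
\medskip

Let $(e_\gamma)$ be a b.a.i. Taking $X=\mathcal A$, each $a=\lim_\gamma e_\gamma a$ lies in the closed set $\mathcal A\mathcal A$, so
\begin{equation}\label{eq:factor}
\text{every }a\in\mathcal A\text{ has the form }a=a_1a_2\text{ with }a_1,a_2\in\mathcal A .
\end{equation}
The theorem also shows what neo-unitality measures: $X=X\mathcal A$ if and only if $xe_\gamma\to x$ for all $x\in X$. Indeed $(ya)e_\gamma=y(ae_\gamma)\to ya$, and conversely a limit of elements $xe_\gamma$ lies in the closed set $X\mathcal A$. So the neo-unital modules are those on which the approximate identity acts like an identity, and the question asks whether the rest of a module can be ignored.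

One expects that it can, because for inner derivations the reduction is short. Suppose every continuous derivation into the dual of a right neo-unital bimodule is inner, and let $D:\mathcal A\to X^*$ be a continuous derivation with $X$ arbitrary. The space $X_1=X\mathcal A$ is a closed sub-bimodule, right neo-unital by \eqref{eq:factor}, and restriction $X^*\to X_1^*$ is a bimodule map. So $a\mapsto D(a)|_{X_1}$ is a continuous derivation and equals $\mathrm{ad}_{\xi_1}$ for some $\xi_1\in X_1^*$. Extend $\xi_1$ to $\xi\in X^*$ by the Hahn--Banach theorem. Then $D'=D-\mathrm{ad}_\xi$ takes values in the annihilator $X_1^\perp$, on which the left action is zero, since $\langle x,af\rangle=\langle xa,f\rangle=0$ for $f\in X_1^\perp$. Hence $D'(e_\gamma a)=D'(e_\gamma)a$. A subnet of the bounded net $(D'(e_\gamma))$ converges weak$^*$ to some $\eta\in X_1^\perp$, and in the limit $D'(a)=\eta a=\mathrm{ad}_{-\eta}(a)$. So $D$ is inner.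

For a net $(\xi_\alpha)$ in $X_1^*$ this argument stops at the second step: $D-\mathrm{ad}_{\xi_\alpha}$ need not take values in $X_1^\perp$. One can try to extend $\xi_\alpha$ to $X$ by means of an element $e$ of the b.a.i., setting $\langle x,e\xi_\alpha\rangle=\langle xe,\xi_\alpha\rangle$. Then
\[
\langle x,\mathrm{ad}_{e\xi_\alpha}(a)\rangle=\langle xae-axe,\xi_\alpha\rangle=\langle xe,\mathrm{ad}_{\xi_\alpha}(a)\rangle+\langle x(ae-ea),\xi_\alpha\rangle .
\]
The first term converges to $\langle xe,D(a)\rangle$, but only for fixed $e$, so $e$ must be chosen before $\alpha$. The second term is bounded by a multiple of $\|ae-ea\|\,\|\xi_\alpha\|$, and $\|\xi_\alpha\|$ may be large, so to make it small one wants to choose $e$ after $\alpha$. Breaking this circle is the whole difficulty.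

\section{The theorem}\label{sec:theorem}

Let $\mathcal A^\#=\mathbb C1\oplus\mathcal A$ be the unitization, with $\|\lambda1+a\|=|\lambda|+\|a\|$; we adjoin $1$ even if $\mathcal A$ already has an identity. It is a unital Banach algebra containing $\mathcal A$ as a closed ideal. Let
\[
V=\mathcal A^\#\widehat\otimes\mathcal A^\#
\]
be the projective tensor product. We use its defining properties: $\|v\otimes w\|=\|v\|\,\|w\|$, elementary tensors span a dense subspace, and every bounded bilinear map $B$ from $\mathcal A^\#\times\mathcal A^\#$ to a Banach space induces a linear map of the same norm on $V$ sending $v\otimes w$ to $B(v,w)$. Thus $V$ is a unital $\mathcal A^\#$-bimodule under $a(v\otimes w)=av\otimes w$ and $(v\otimes w)a=v\otimes wa$, with $\|aM\|,\|Ma\|\le\|a\|\,\|M\|$, and the multiplication $\pi:V\to\mathcal A^\#$, $\pi(v\otimes w)=vw$, is a contractive bimodule map.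

\begin{theorem}\label{thm:main}
Let $\mathcal A$ be a Banach algebra with a b.a.i. The following are equivalent.
\begin{enumerate}
\item[\textup{(a)}] For every Banach $\mathcal A$-bimodule $X$, every continuous derivation $\mathcal A\to X$ is norm approximately inner.
\item[\textup{(b)}] For every Banach $\mathcal A$-bimodule $X$, every continuous derivation $\mathcal A\to X^*$ is weak$^*$ approximately inner.
\item[\textup{(c)}] The statement \textup{(b)} holds for all $X$ with $X=X\mathcal A$.
\item[\textup{(d)}] The statement \textup{(b)} holds for all $X$ with $X=\mathcal AX$.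
\item[\textup{(e)}] The statement \textup{(b)} holds for all $X$ with $X=\mathcal AX=X\mathcal A$.
\item[\textup{(f)}] For all finite $S\subset\mathcal A$, $c\in\mathcal A$ and $\varepsilon>0$ there is $M\in V$ with $\pi(M)=1$ and $\|c(xM-Mx)c\|<\varepsilon$ for $x\in S$.
\item[\textup{(g)}] For all finite $F\subset\mathcal A$ and $\varepsilon>0$ there is $M\in V$ with $\pi(M)=1$ and $\|aM-Ma\|<\varepsilon$ for $a\in F$.
\end{enumerate}
\end{theorem}

Among the conditions on derivations, (e) is formally the weakest and (a) formally the strongest. Conditions (f) and (g) mention no modules. They differ only by the factors $c$ on either side of the commutator, which we call the \emph{cushion}.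

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Condition (a), applied to the bimodule $X^*$, gives (b), because norm convergence implies weak$^*$ convergence. The implications (b)$\Rightarrow$(c)$\Rightarrow$(e) and (b)$\Rightarrow$(d)$\Rightarrow$(e) only shrink the class of modules. The cycle is closed by (e)$\Rightarrow$(f) (Proposition~\ref{prop:ef}), (f)$\Rightarrow$(g) (Proposition~\ref{prop:fg}) and (g)$\Rightarrow$(a) (Proposition~\ref{prop:ga}).
\end{proof}

The b.a.i.\ is used twice: through Cohen's theorem in (e)$\Rightarrow$(f), and through a factorization lemma (Lemma~\ref{lem:z}) in (f)$\Rightarrow$(g), which is the main step. The other implications hold for every Banach algebra. The hypothesis cannot simply be dropped.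

\begin{example}\label{ex:zero}
Let $\mathcal A\ne0$ have zero product. If $X=X\mathcal A$, then each $x\in X$ has the form $(ya)a'=y(aa')=0$, so $X=0$; the same holds if $X=\mathcal AX$. Thus (c), (d) and (e) hold. Condition (f) holds with $M=1\otimes1$, since $c(x\otimes1-1\otimes x)c=cx\otimes c-c\otimes xc=0$. But (b) fails: for $X=\mathbb C$ with zero actions, every nonzero continuous functional on $\mathcal A$ is a derivation into $X^*$, while all inner derivations vanish. Hence (a) and (g) fail too.
\end{example}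

\section{One derivation controls all others}\label{sec:universal}

Let $J=\ker\pi$, a closed sub-bimodule of $V$, and let
\[
d(a)=a\otimes1-1\otimes a=\mathrm{ad}_{1\otimes1}(a)\qquad(a\in\mathcal A).
\]
This is a continuous derivation, being inner as a map into $V$, and it takes values in $J$ because $\pi(d(a))=a-a=0$. The elements $M\in V$ with $\pi(M)=1$ are exactly the elements $M=1\otimes1-k$ with $k\in J$, and for these
\begin{equation}\label{eq:Mk}
aM-Ma=d(a)-(ak-ka).
\end{equation}
So (g) says that the single derivation $d:\mathcal A\to J$ is norm approximately inner, which is a special case of (a). The converse holds because every continuous derivation is the image of $d$ under a bounded map that nearly respects the module actions.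

\begin{proposition}\label{prop:ga}
For every Banach algebra $\mathcal A$, condition \textup{(g)} implies \textup{(a)}.
\end{proposition}

\begin{proof}
Let $D:\mathcal A\to X$ be a continuous derivation. Let $1$ act on $X$ as the identity and put $D(1)=0$. The extended map is a continuous derivation on $\mathcal A^\#$, since
\[
D((\lambda+a)(\mu+b))=\lambda D(b)+\mu D(a)+aD(b)+D(a)b=(\lambda+a)D(b)+D(a)(\mu+b).
\]
Let $\Phi:V\to X$ be the bounded linear map with $\Phi(v\otimes w)=vD(w)$. For $a\in\mathcal A$ we have $a\Phi(v\otimes w)=\Phi(av\otimes w)$, and the derivation rule gives $vD(w)a=vD(wa)-vwD(a)$. By linearity and continuity,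
\[
a\Phi(M)=\Phi(aM),\qquad \Phi(M)a=\Phi(Ma)-\pi(M)D(a)\qquad(M\in V).
\]
Hence, if $\pi(M)=1$ and $\xi=\Phi(M)$, then $a\xi-\xi a=\Phi(aM-Ma)+D(a)$. For $F$ finite and $\varepsilon>0$ take $M_{F,\varepsilon}$ from (g) and put $\xi_{F,\varepsilon}=\Phi(M_{F,\varepsilon})$. Then $\|a\xi_{F,\varepsilon}-\xi_{F,\varepsilon}a-D(a)\|\le\|\Phi\|\varepsilon$ for $a\in F$. Direct the pairs $(F,\varepsilon)$ by enlarging $F$ and decreasing $\varepsilon$; the net $(\xi_{F,\varepsilon})$ shows that $D$ is norm approximately inner.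
\end{proof}

\section{What the neo-unital hypothesis gives}\label{sec:duality}

We want to apply (e) to $d$, but $J$ is not given as the dual of a neo-unital bimodule. The remedy is to map $J$ into the dual of the neo-unital part $W$ of $J^*$. The price is that the commutators are tested only against functionals $cfc$ with $c\in\mathcal A$, and $\langle k,cfc\rangle=\langle ckc,f\rangle$. This is the origin of the cushion in (f).

\begin{proposition}\label{prop:ef}
If $\mathcal A$ has a b.a.i., then \textup{(e)} implies \textup{(f)}.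
\end{proposition}

\begin{proof}
Let $W=\{afa':a,a'\in\mathcal A,\ f\in J^*\}$. By Cohen's theorem $J^*\mathcal A$ is a closed subspace of $J^*$, and it is a left submodule because $a(fa')=(af)a'$. By Cohen's theorem again, $W=\mathcal A(J^*\mathcal A)$ is a closed subspace of $J^*$. It is a sub-bimodule, and by \eqref{eq:factor} we can write $afa'=a_1(a_2fa')=(afa'_1)a'_2$, so $W=\mathcal AW=W\mathcal A$.

Define $\iota:J\to W^*$ by $\langle w,\iota(k)\rangle=\langle k,w\rangle$. It is bounded, and it is a bimodule map: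
\[
\langle w,a\iota(k)\rangle=\langle wa,\iota(k)\rangle=\langle k,wa\rangle=\langle ak,w\rangle,\qquad
\langle w,\iota(k)a\rangle=\langle aw,\iota(k)\rangle=\langle k,aw\rangle=\langle ka,w\rangle .
\]
So $\iota\circ d:\mathcal A\to W^*$ is a continuous derivation, and (e) gives a net $(\xi_\alpha)$ in $W^*$ with
\begin{equation}\label{eq:net}
\langle w,a\xi_\alpha-\xi_\alpha a\rangle\to\langle d(a),w\rangle\qquad(w\in W,\ a\in\mathcal A).
\end{equation}

Fix $S$, $c$ and $\varepsilon$. We must pass from an unbounded net in $W^*$ and weak$^*$ convergence to an element of $J$ and a norm estimate; a separation argument does both at once. Give $J^S$ the maximum norm, so that its dual is $(J^*)^S$, and let $H$ be the linear subspace $\{(c(xk-kx)c)_{x\in S}:k\in J\}$. We claim that $(c\,d(x)c)_{x\in S}$ lies in the closure of $H$. If not, the Hahn--Banach theorem gives $f_x\in J^*$ $(x\in S)$ with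
\[
\sum_{x\in S}\langle c(xk-kx)c,f_x\rangle=0\quad(k\in J),\qquad\sum_{x\in S}\langle c\,d(x)c,f_x\rangle=1 .
\]
Put $w_x=cf_xc\in W$, so that $\langle ckc,f_x\rangle=\langle k,w_x\rangle$ for $k\in J$. The first identity reads $\sum_x\langle k,w_xx-xw_x\rangle=0$ for all $k\in J$, that is, $\sum_x(w_xx-xw_x)=0$ in $W$. Therefore
\[
\sum_{x\in S}\langle w_x,x\xi_\alpha-\xi_\alpha x\rangle=\Big\langle\sum_{x\in S}(w_xx-xw_x),\xi_\alpha\Big\rangle=0\qquad\text{for every }\alpha .
\]
By \eqref{eq:net} the left side converges to $\sum_x\langle d(x),w_x\rangle=\sum_x\langle c\,d(x)c,f_x\rangle=1$, a contradiction.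

So there is $k\in J$ with $\|c(d(x)-xk+kx)c\|<\varepsilon$ for $x\in S$, and by \eqref{eq:Mk} the element $M=1\otimes1-k$ has the properties required in (f).
\end{proof}

\section{Removing the cushion}\label{sec:cushion}

\subsection*{Exact local units}
The construction is visible in a case that needs no estimates.

\begin{example}\label{ex:local}
Suppose (f) holds, and suppose the finite set $F$ has an exact local unit: an element $c\in\mathcal A$ with $ca=ac=a$ for $a\in F$. Put $e=2c-c^2=1-(1-c)^2$. Then $ea=ae=a$ for $a\in F$, and $1-e^2=(1-e)(1+e)=(1-c)(1+e)(1-c)$. Take $M$ from (f) for the set $F$ and the cushion $e$, and let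
\[
M'=N+R,\qquad N=eMe,\qquad R=(1-c)\otimes(1+e)(1-c).
\]
Then $\pi(M')=e^2+(1-e^2)=1$. Also $aR=Ra=0$ for $a\in F$, because $a(1-c)=(1-c)a=0$, and
\[
aN-Na=aMe-eMa=e(aM-Ma)e .
\]
So $\|aM'-M'a\|<\varepsilon$ for $a\in F$, which is the conclusion of (g).
\end{example}

The general proof has the same two parts: a sandwich $N$ whose commutators reduce to cushioned commutators of $M$, and a remainder $R$ that restores $\pi=1$ and is nearly annihilated by $F$ on both sides. If $e$ is only an approximate unit for $F$, then $aN-Na$ differs from $e(aM-Ma)e$ by $(ae-ea)Me+eM(ae-ea)$, of order $\|ae-ea\|\,\|M\|$, and $M$ is chosen after the cushion $e$. This is the circle of Section~\ref{sec:question} again. To break it we separate the two roles of $e$. One element $z$ is fixed in advance and serves as the cushion. The approximate units are functions of $z$ depending on a parameter $T$, and $T$ is chosen after $M$. The next lemma, proved in Section~\ref{sec:lemma}, supplies $z$.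

\begin{lemma}\label{lem:z}
Let $\mathcal A$ have a b.a.i.\ and let $F\subset\mathcal A$ be finite. There are $z\in\mathcal A$ and $K\ge1$ such that $1+tz$ is invertible in $\mathcal A^\#$ with $\|(1+tz)^{-1}\|\le K$ for all $t\ge0$, and every $a\in F$ has the form $a=z^4bz^4$ with $b\in\mathcal A$.
\end{lemma}

The resolvent bound says that $z$ behaves like a positive function. The model is $z(x)=x$ in $C_0((0,1])$, where $(1+tz)^{-1}=1-tx/(1+tx)$ has norm at most $2$ in the unitization.

\subsection*{The resolvent of $z$}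
Fix $z$ and $K$ as in the lemma and put
\[
Y_t=(1+tz)^{-1},\qquad q_t=zY_t\qquad(t\ge0).
\]
The elements $z$, $Y_s$, $Y_t$ commute, since the elements $z$, $1+sz$, $1+tz$ do. From $Y_t-Y_s=Y_t\big((1+sz)-(1+tz)\big)Y_s=-(t-s)zY_tY_s$ and $\|Y_t\|\le K$ we see that $t\mapsto Y_t$ is norm continuous and differentiable with $\frac{d}{dt}Y_t=-zY_t^2$. Moreover $1-Y_t=tq_t$, so $(1+t)q_t=zY_t+1-Y_t$ and
\begin{equation}\label{eq:q}
\|q_t\|\le\frac{L}{1+t},\qquad L=1+K+K\|z\| .
\end{equation}
Thus $Y_t$ is only bounded, but each pair consisting of a factor $z$ and a factor $Y_t$ gains one power of $t^{-1}$.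

Let $M\in V$ with $\pi(M)=1$ and let $\delta(v)=vM-Mv$ for $v\in\mathcal A^\#$. This is a derivation $\mathcal A^\#\to V$ with $\delta(1)=0$. Applying it to $(1+tz)Y_t=1$ gives $(1+tz)\delta(Y_t)+t\delta(z)Y_t=0$, so $\delta(Y_t)=-tY_t\delta(z)Y_t$ and
\begin{equation}\label{eq:dq}
\delta(q_t)=\delta(z)Y_t+z\delta(Y_t)=(1-tq_t)\delta(z)Y_t=Y_t\delta(z)Y_t .
\end{equation}

\subsection*{Why one cutoff is not enough}
The elements $h_T=1-Y_T$ satisfy $zh_T=z-q_T\to z$ as $T\to\infty$, so the first attempt is $N=h_TMh_T$. Take $a=z^2bz^2$ and move $M$ to the left past $zh_T$: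
\[
a\,h_TMh_T=z^2bz\,(zh_T)Mh_T=z^2bz\,M\,zh_T^2+z^2b\;z\,\delta(zh_T)\,h_T .
\]
For fixed $M$ the first term tends to $z^2bzMz$. The corresponding term of $h_TMh_T\,a$ tends to $zMzbz^2$, and the difference is $z\,\delta(zbz)\,z$, which (f) makes small. The second term is the problem. By \eqref{eq:dq}, $\delta(zh_T)=\delta(z)-Y_T\delta(z)Y_T$. To use (f) we need a factor $z$ on the right of $\delta(z)$, and the only source is $h_T=z\cdot TY_T$:
\[
z\,\delta(zh_T)\,h_T=T\,[z\delta(z)z]\,Y_T-T\,Y_T[z\delta(z)z]\,Y_T^2 .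
\]
The resulting bound is of order $T\|z\delta(z)z\|$, which is useless when $T$ is chosen after $M$.

In the model $z(x)=x$, the function $h_T=Tx/(1+Tx)$ is close to $1$ at all scales $x\gg1/T$, so multiplying it by powers of $z$ produces no decay in $T$ that could pay for the factor $T$. The function $tx/(1+tx)^3$, in contrast, is small for $x\gg1/t$ as well as for $x\ll1/t$. Extracting a factor $z$ from it on the right of $M$ still costs $t$, but the powers of $z$ supplied by $a$ on the left of $M$ now meet factors $Y_t$ and gain powers of $t^{-1}$ by \eqref{eq:q}. One such function is not an approximate unit, but the squares add up to a constant: $20\int_0^\infty(tx)^2(1+tx)^{-6}\,dt/t=1$ for every $x>0$, as \eqref{eq:rho} below shows. So we put $u_t=zY_t^3$ and replace $h_TMh_T$ by the integral of $(tu_t)M(tu_t)\,dt/t=t\,u_tMu_t\,dt$. The weight $t$ has to be beaten by a decay of $t^{-3}$, that is, by three factors $q_t$, and applying $\delta$ consumes one more factor $z$. This is why Lemma~\ref{lem:z} asks for fourth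 powers; with only two factors $q_t$ we would meet the divergent integral $\int_0^\infty t(1+t)^{-2}\,dt$, and the bound would again depend on $T$.

\begin{proposition}\label{prop:fg}
If $\mathcal A$ has a b.a.i., then \textup{(f)} implies \textup{(g)}.
\end{proposition}

\begin{proof}
Fix a finite set $F$ and $\varepsilon>0$. Take $z,K$ from Lemma~\ref{lem:z}, write $a=z^4b_az^4$ for $a\in F$, and let $Y_t,q_t,L$ be as above. Let $M\in V$ with $\pi(M)=1$ be arbitrary for now, with its derivation $\delta$. All integrals are Riemann integrals of norm continuous functions with values in a Banach space. They commute with bounded linear maps such as $\pi$ and the module actions, satisfy $\|\int g\|\le\int\|g\|$, and obey the fundamental theorem of calculus.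

\emph{The element $M_T$.} Put $u_t=zY_t^3$ and $\rho_t=5Y_t^4-4Y_t^5$. Then $\rho_0=1$ and
\[
\frac{d}{dt}\rho_t=20Y_t^3(1-Y_t)(-zY_t^2)=-20\,t\,z^2Y_t^6=-20\,t\,u_t^2 ,
\]
so that
\begin{equation}\label{eq:rho}
20\int_0^Tt\,u_t^2\,dt=1-\rho_T .
\end{equation}
For $T>0$ define
\[
N_T=20\int_0^Tt\,u_tMu_t\,dt,\qquad R_T=Y_T^2\otimes(5Y_T^2-4Y_T^3),\qquad M_T=N_T+R_T .
\]
Since $\pi(u_tMu_t)=u_t\pi(M)u_t=u_t^2$, we have $\pi(N_T)=1-\rho_T$ by \eqref{eq:rho}, and $\pi(R_T)=\rho_T$. So $\pi(M_T)=1$ for every $T$.

\emph{The remainder.} Let $a=z^4bz^4\in F$ with $b=b_a$. By \eqref{eq:q}, $aY_T=z^4bz^3q_T\to0$ and $Y_Ta=q_Tz^3bz^4\to0$ as $T\to\infty$. Both legs of $R_T$ contain a factor $Y_T$, so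
\[
\|aR_T\|\le\|aY_T\|\,K(5K^2+4K^3)\to0,\qquad\|R_Ta\|\le K^2(5K+4K^2)\,\|Y_Ta\|\to0 .
\]

\emph{The commutator with $N_T$.} Put $p_t=z^3u_t=z^4Y_t^3=zq_t^3$. Then $au_t=z^4bz\,p_t$ and $u_ta=p_t\,zbz^4$, while $p_tu_t=u_tp_t=z^3u_t^2$. Using $p_tM=Mp_t+\delta(p_t)$ in the first line and $Mp_t=p_tM-\delta(p_t)$ in the second,
\begin{align*}
a\,u_tMu_t&=z^4bz\,M\,z^3u_t^2+z^4bz\,\delta(p_t)\,u_t,\\
u_tMu_t\,a&=u_t^2z^3\,M\,zbz^4-u_t\,\delta(p_t)\,zbz^4 .
\end{align*}
Integrate against $20\,t\,dt$, use \eqref{eq:rho}, and write $u_t=zY_t^3=Y_t^3z$ in the terms containing $\delta(p_t)$: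
\[
aN_T-N_Ta=z^4bzMz^3(1-\rho_T)-(1-\rho_T)z^3Mzbz^4+I_1+I_2,
\]
\[
I_1=20\int_0^Tt\,z^4b\,[z\delta(p_t)z]\,Y_t^3\,dt,\qquad I_2=20\int_0^Tt\,Y_t^3\,[z\delta(p_t)z]\,bz^4\,dt .
\]
There are three kinds of terms.

First, $z^4bzMz^3-z^3Mzbz^4=z^3\delta(zbz)z^3$, which has norm at most $\|z\|^4\|z\delta(zbz)z\|$.

Second, $z^3\rho_T=z^2q_TY_T^3(5-4Y_T)$ has norm at most $\|z^2\|\,\|q_T\|(5K^3+4K^4)$, which tends to $0$. So for fixed $M$ the terms $z^4bzMz^3\rho_T$ and $\rho_Tz^3Mzbz^4$ tend to $0$ as $T\to\infty$. This is the one place where $\|M\|$ enters, and the reason why $T$ is chosen last.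

Third, $I_1$ and $I_2$ must be bounded independently of $T$. The derivation rule for $p_t=zq_t^3$, formula \eqref{eq:dq} and $zY_t=q_t$ give
\begin{align*}
\delta(p_t)&=\delta(z)q_t^3+z\delta(q_t)q_t^2+zq_t\delta(q_t)q_t+zq_t^2\delta(q_t)\\
&=\delta(z)q_t^3+q_t\delta(z)Y_tq_t^2+q_t^2\delta(z)Y_tq_t+q_t^3\delta(z)Y_t .
\end{align*}
Since $z$ commutes with $q_t$ and $Y_t$, the outer factors $z$ can be moved next to $\delta(z)$: with $\Delta=z\delta(z)z$,
\[
z\delta(p_t)z=\Delta q_t^3+q_t\Delta Y_tq_t^2+q_t^2\Delta Y_tq_t+q_t^3\Delta Y_t .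
\]
Each of the four terms has three factors $q_t$ and at most one factor $Y_t$, so $\|z\delta(p_t)z\|\le4KL^3(1+t)^{-3}\|\Delta\|$ by \eqref{eq:q}. As $\int_0^\infty t(1+t)^{-3}\,dt=\int_0^\infty\big((1+t)^{-2}-(1+t)^{-3}\big)\,dt=\frac12$,
\[
\|I_1\|+\|I_2\|\le40K^4L^3\big(\|z^4b\|+\|bz^4\|\big)\,\|z\delta(z)z\|\qquad\text{for all }T .
\]

\emph{Order of choices.} The number $C_F=\max_{a\in F}\big(\|z\|^4+40K^4L^3(\|z^4b_a\|+\|b_az^4\|)\big)$ depends neither on $M$ nor on $T$, and we have shown
\[
\limsup_{T\to\infty}\|aM_T-M_Ta\|\le C_F\big(\|z\delta(z)z\|+\|z\delta(zb_az)z\|\big)\qquad(a\in F).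
\]
Choose $M$ by (f) with $c=z$, $S=\{z\}\cup\{zb_az:a\in F\}$ and tolerance $\varepsilon/(2C_F+1)$. Then the right side is less than $\varepsilon$ for each $a\in F$. Since $F$ is finite, there is $T$, depending on $M$, with $\|aM_T-M_Ta\|<\varepsilon$ for all $a\in F$. As $\pi(M_T)=1$, this is (g).
\end{proof}

\section{Factorization through an element with bounded resolvent}\label{sec:lemma}

It remains to prove Lemma~\ref{lem:z}. Cohen's theorem, as stated, factors elements but gives no information on $1+tz$, so we construct $z$ directly, as a weighted sum $\sum_j\zeta_je_j$ of elements of the b.a.i., each of which is nearly a unit for the previous ones.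

Let $C\ge1$ be a bound for the norms of the elements of the b.a.i., and for $j\ge1$ put
\[
\theta=\frac{2C}{2C+1}\in[\tfrac23,1),\qquad Z_j=\theta^{j-1},\qquad\zeta_j=Z_j-Z_{j+1},\qquad\eta_j=\tfrac14Z_{j+1}^2,\qquad K=2+6C .
\]
Then $\sum_j\zeta_j=1$, and $\theta$ is chosen so that $C\zeta_j=\frac12Z_{j+1}$. The partial sums of $z$ will be replaced by the elements
\begin{equation}\label{eq:zn}
z_n=Z_{n+1}1+\sum_{j\le n}\zeta_je_j\in\mathcal A^\#,
\end{equation}
in which $1$ stands for each $e_j$ not yet chosen. With $s=1/t$, the resolvent bound in Lemma~\ref{lem:z} reads $\|(s+z)^{-1}\|\le K/s$. We need such a bound for $z_n$ with a constant independent of both $n$ and $s$, and we get it from an explicit approximate inverse, which is read off from the following model.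

\begin{example}\label{ex:c0}
Let $\mathcal A=c_0$, let $0=m_0<m_1<m_2<\cdots$, and let $e_j$ be the indicator of $\{1,\dots,m_j\}$. Fix $s\ge0$ and put $\sigma_j=s+Z_j$. On the block $m_{j-1}<m\le m_j$ with $j\le n$, the sequence $s+z_n$ takes the value $s+Z_{n+1}+\zeta_j+\dots+\zeta_n=\sigma_j$, and beyond $m_n$ it takes the value $\sigma_{n+1}$. The sequence $v_i=(\sigma_{i+1}+\zeta_ie_i)^{-1}-\sigma_{i+1}^{-1}$ vanishes where $e_i=0$ and equals $\sigma_i^{-1}-\sigma_{i+1}^{-1}$ where $e_i=1$. On the $j$th block the sum $\sigma_{n+1}^{-1}+\sum_{i\le n}v_i$ therefore telescopes to $\sigma_j^{-1}$, and beyond $m_n$ it is $\sigma_{n+1}^{-1}$. So this sum is the inverse of $s+z_n$.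
\end{example}

The formula in the example involves one $e_i$ at a time, so it makes sense in any Banach algebra, and the two properties of $v_i$ survive as the algebraic identities \eqref{eq:v} below.

\begin{lemma}\label{lem:nested}
Let $n\ge0$ and let $e_1,\dots,e_n\in\mathcal A$ satisfy $\|e_j\|\le C$ for all $j$ and
\begin{equation}\label{eq:nested}
\|e_ie_j-e_j\|\le\eta_i,\qquad\|e_je_i-e_j\|\le\eta_i\qquad(j<i\le n).
\end{equation}
Then for every $s\ge0$ the element $s+z_n$ is invertible in $\mathcal A^\#$, and $\|(s+z_n)^{-1}\|\le K/(s+Z_{n+1})$.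
\end{lemma}

\begin{proof}
Put $\sigma_j=s+Z_j$, so that $\sigma_j-\sigma_{j+1}=\zeta_j$ and $s+z_n=\sigma_{n+1}+\sum_{i\le n}\zeta_ie_i$. Since $\|\zeta_je_j\|\le\frac12Z_{j+1}\le\frac12\sigma_{j+1}$, the Neumann series shows that $w_j=\sigma_{j+1}+\zeta_je_j$ is invertible with $\|w_j^{-1}\|\le2/\sigma_{j+1}$. Let
\[
v_j=w_j^{-1}-\sigma_{j+1}^{-1},\qquad Q=\sigma_{n+1}^{-1}+\sum_{j\le n}v_j,\qquad\lambda_j=\sigma_j^{-1}-\sigma_{j+1}^{-1},
\]
\[
f_j=-\zeta_j\sigma_{j+1}^{-1}w_j^{-1},\qquad g_j=-\zeta_j\sigma_j^{-1}w_j^{-1}.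
\]
The elements $f_j,g_j$ commute with $e_j$ and have norm at most $2\zeta_j/\sigma_{j+1}^2$. From $v_j=\sigma_{j+1}^{-1}w_j^{-1}(\sigma_{j+1}-w_j)$ and $v_j-\lambda_j=w_j^{-1}-\sigma_j^{-1}=\sigma_j^{-1}w_j^{-1}(\sigma_j-w_j)$, where $\sigma_{j+1}-w_j=-\zeta_je_j$ and $\sigma_j-w_j=\zeta_j(1-e_j)$, we obtain
\begin{equation}\label{eq:v}
v_j=e_jf_j=f_je_j,\qquad v_j=\lambda_j+(e_j-1)g_j=\lambda_j+g_j(e_j-1).
\end{equation}
The first form is suited to products with a later $e_i$, the second to products with an earlier one.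

\emph{Right inverse.} By \eqref{eq:v},
\[
e_iv_j=v_j+(e_ie_j-e_j)f_j\quad(j<i),\qquad e_iv_j=\lambda_je_i+(e_ie_j-e_i)g_j\quad(i<j).
\]
Expand the product and split the double sum according to $i=j$, $j<i$, $i<j$:
\[
(s+z_n)Q=1+\sum_i\zeta_ie_i\sigma_{n+1}^{-1}+\sum_j\sigma_{n+1}v_j+\sum_j\zeta_je_jv_j+\sum_{j<i}\zeta_iv_j+\sum_{i<j}\zeta_i\lambda_je_i+E,
\]
\[
E=\sum_{j<i}\zeta_i(e_ie_j-e_j)f_j+\sum_{i<j}\zeta_i(e_ie_j-e_i)g_j .
\]
For fixed $j$ we have $\sum_{j<i\le n}\zeta_i=\sigma_{j+1}-\sigma_{n+1}$, and for fixed $i$ we have $\sum_{i<j\le n}\lambda_j=\sigma_{i+1}^{-1}-\sigma_{n+1}^{-1}$. The terms containing $\sigma_{n+1}$ cancel, and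
\[
(s+z_n)Q=1+\sum_j\big[\zeta_je_j\sigma_{j+1}^{-1}+w_jv_j\big]+E=1+E,
\]
because $w_jv_j=1-\sigma_{j+1}^{-1}w_j=-\zeta_je_j\sigma_{j+1}^{-1}$. By \eqref{eq:nested}, $\|e_ie_j-e_j\|\le\eta_i$ for $j<i$ and $\|e_ie_j-e_i\|\le\eta_j$ for $i<j$. In both cases $\sigma_{j+1}\ge Z_{j+1}\ge Z_{\max(i,j)+1}$, so the term of $E$ with indices $i\ne j$ has norm at most
\[
\zeta_i\cdot\eta_{\max(i,j)}\cdot\frac{2\zeta_j}{Z_{\max(i,j)+1}^2}=\tfrac12\zeta_i\zeta_j .
\]
Hence $\|E\|\le\frac12\big(\sum_j\zeta_j\big)^2=\frac12$.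

\emph{Left inverse.} The other halves of \eqref{eq:v} give
\[
v_je_i=v_j+f_j(e_je_i-e_j)\quad(j<i),\qquad v_je_i=\lambda_je_i+g_j(e_je_i-e_i)\quad(i<j).
\]
The main terms $v_j$ and $\lambda_je_i$ are those found above, and $v_jw_j=w_jv_j$, so $Q(s+z_n)=1+E'$ with
\[
E'=\sum_{j<i}\zeta_if_j(e_je_i-e_j)+\sum_{i<j}\zeta_ig_j(e_je_i-e_i).
\]
By \eqref{eq:nested}, $\|e_je_i-e_j\|\le\eta_i$ for $j<i$ and $\|e_je_i-e_i\|\le\eta_j$ for $i<j$. So each term again has norm at most $\frac12\zeta_i\zeta_j$, and $\|E'\|\le\frac12$.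

\emph{The bound.} Both $1+E$ and $1+E'$ are invertible, so $s+z_n$ has the right inverse $Q(1+E)^{-1}$ and the left inverse $(1+E')^{-1}Q$. Hence it is invertible, with $\|(s+z_n)^{-1}\|\le2\|Q\|$. Since $\sigma_{j+1}=s+\theta Z_j\ge\theta\sigma_j\ge\frac23\sigma_j$,
\[
\|v_j\|\le C\|f_j\|\le\frac{2C\zeta_j}{\sigma_{j+1}^2}\le\frac{3C\zeta_j}{\sigma_j\sigma_{j+1}}=3C\big(\sigma_{j+1}^{-1}-\sigma_j^{-1}\big).
\]
Summing over $j\le n$ gives $\|Q\|\le(1+3C)/\sigma_{n+1}$, and therefore $2\|Q\|\le K/\sigma_{n+1}$.
\end{proof}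

\begin{proof}[Proof of Lemma~\ref{lem:z}]
Put $B_n=K/Z_{n+1}$; then $1\le B_n\le B_{n+1}$. Lemma~\ref{lem:nested} with $s=0$ gives $\|z_n^{-1}\|\le B_n$ whenever $e_1,\dots,e_n$ satisfy its hypotheses. The point is that $B_{n+1}$ is known before $e_{n+1}$ is chosen.

\emph{Choice of the $e_n$.} For $n=0$ we have $z_0=1$ and there is nothing to assume. Suppose $e_1,\dots,e_n$ satisfy the hypotheses of Lemma~\ref{lem:nested}. For $a\in F$ the elements $z_n^{-l}a$ and $az_n^{-l}$ lie in the ideal $\mathcal A$. Since the approximate identity is two-sided, it contains an element $e_{n+1}$ satisfying the finitely many conditions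
\begin{gather*}
\|e_{n+1}e_j-e_j\|\le\eta_{n+1},\qquad\|e_je_{n+1}-e_j\|\le\eta_{n+1}\qquad(j\le n),\\
\|(1-e_{n+1})z_n^{-l}a\|\le2^{-n}B_{n+1}^{-8},\qquad\|az_n^{-l}(1-e_{n+1})\|\le2^{-n}B_{n+1}^{-8}\qquad(1\le l\le4,\ a\in F).
\end{gather*}
Then $e_1,\dots,e_{n+1}$ satisfy the hypotheses of Lemma~\ref{lem:nested}, and the induction continues.

\emph{The resolvent bound.} Let $z=\sum_j\zeta_je_j\in\mathcal A$; the series converges absolutely, and $\|z-z_n\|\le(C+1)Z_{n+1}\to0$. Fix $s>0$. By Lemma~\ref{lem:nested}, $\|(s+z_n)^{-1}\|\le K/s$, and the identity $x^{-1}-y^{-1}=x^{-1}(y-x)y^{-1}$ gives $\|(s+z_n)^{-1}-(s+z_m)^{-1}\|\le(K/s)^2\|z_n-z_m\|$. So the inverses converge, and the limit is an inverse of $s+z$ of norm at most $K/s$. For $t=1/s$ the element $(1+tz)^{-1}=s(s+z)^{-1}$ has norm at most $K$. For $t=0$ the inverse is $1$.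

\emph{The factorization.} Fix $a\in F$ and let $b_n=z_n^{-4}az_n^{-4}\in\mathcal A$. Write $x=z_{n+1}$ and $y=z_n$. By \eqref{eq:zn}, $y-x=\zeta_{n+1}(1-e_{n+1})$. The sums $\sum_{k=1}^4\big(x^{-k}y^{-(4-k)}-x^{-(k-1)}y^{-(5-k)}\big)$ and $\sum_{k=1}^4\big(y^{-(4-k)}x^{-k}-y^{-(5-k)}x^{-(k-1)}\big)$ both telescope to $x^{-4}-y^{-4}$, so
\[
x^{-4}-y^{-4}=\sum_{k=1}^4x^{-k}(y-x)y^{-(5-k)}=\sum_{k=1}^4y^{-(5-k)}(y-x)x^{-k}.
\]
In $b_{n+1}-b_n=(x^{-4}-y^{-4})ax^{-4}+y^{-4}a(x^{-4}-y^{-4})$ use the first form in the first term and the second form in the second term, so that a power of $y^{-1}=z_n^{-1}$ always stands between $a$ and $1-e_{n+1}$: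
\[
b_{n+1}-b_n=\zeta_{n+1}\sum_{k=1}^4\Big(x^{-k}\big[(1-e_{n+1})y^{-(5-k)}a\big]x^{-4}+y^{-4}\big[ay^{-(5-k)}(1-e_{n+1})\big]x^{-k}\Big).
\]
Each bracket has norm at most $2^{-n}B_{n+1}^{-8}$ and is multiplied by at most eight factors of norm at most $B_{n+1}$. Hence $\|b_{n+1}-b_n\|\le8\cdot2^{-n}$, and $b_n\to b$ for some $b\in\mathcal A$. Letting $n\to\infty$ in $a=z_n^4b_nz_n^4$ gives $a=z^4bz^4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Approximate amenability and pseudo-amenability in Banach algebras},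
\texttt{https://intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak amsa/\allowbreak 2023/\allowbreak 0008/\allowbreak 0002/\allowbreak AMSA-2023-0008-0002-a006.pdf}

\end{thebibliography}
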